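# The $r$-th return to the origin of a recurrent integer random walk

## The theorem on the ratio $f_n^{(r)}/f_n^{(1)}$

**Theorem 1.** Let $X_1,X_2,\dots$ be independent, identically distributed integer valued random variables with $P\{X_1=0\}<1$, and let $S_0=0$, $S_n=X_1+\dots+X_n$. For $r\ge 1$ let
$$f_n^{(r)}=P\{S_n=0\text{ and }S_k=0\text{ for exactly }r-1\text{ values of }k\in[1,n-1]\}$$
be the probability that the $r$-th return to the origin occurs at time $n$. Suppose that the walk is recurrent, that is, $P\{S_n=0\text{ for infinitely many }n\}=1$, and that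
$$P\{S_n=0\}>0\quad\text{for all sufficiently large }n. \tag{1}$$
Then for every fixed integer $r\ge1$
$$\lim_{n\to\infty}\frac{f_n^{(r)}}{f_n^{(1)}}=r. \tag{2}$$

This statement is a conjecture in "The 1971 Rietz Lecture"; the theorem says that the conjecture is true. The problem comes with partial results: (2) holds when the law of $X_1$ is symmetric, and more generally when the imaginary part of its characteristic function is $O(|\theta|^3)$ at $0$; and, with no further conditions, the lower limit of the ratio is $r$ and (2) holds in an Abelian sense. We use none of these.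

What does (2) say? The $r$-th return time is a sum of $r$ independent copies of the first return time. If this sum equals a large $n$, the cheapest scenario one can imagine is that one of the $r$ gaps is long, almost $n$, and the others are short. There are $r$ choices for the long gap, hence the factor $r$. The theorem asserts that this scenario accounts for everything, at every single large $n$ (not on average), and with no hypothesis on moments or on the shape of the law of $X_1$.

## Generating functions, and a stronger theorem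

Write $p_k=P\{X_1=k\}$, $u_n=P\{S_n=0\}$, $f_n=f_n^{(1)}$, and
$$U(z)=\sum_{n\ge0}u_nz^n,\qquad F(z)=\sum_{n\ge1}f_nz^n .$$
After each return to $0$ the walk starts afresh. Hence
$$U=\frac1{1-F},\qquad F(z)^r=\sum_n f_n^{(r)}z^n. \tag{3}$$
Recurrence is equivalent to $F(1)=1$ and to $U(1)=\infty$. Let $R$ be the radius of convergence of $U$ and $d=\gcd\{n\ge1:u_n>0\}$. Under (1), two consecutive integers have $u_n>0$, so $d=1$.

The standing assumption from here on is

$$\text{(N)}\qquad P\{X_1>0\}>0\quad\text{and}\quad P\{X_1<0\}>0 .$$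

A recurrent walk with $P\{X_1=0\}<1$ satisfies (N): if, say, $X_1\ge0$ almost surely, then a positive step occurs almost surely and the walk never returns after it. Also, for a recurrent walk, $u_n\le1$ gives $R\ge1$ and $U(1)=\infty$ gives $R\le 1$. So $R=1$ and $F(1)=1$.

In general, under (N), fix $a>0>b$ with $p_a,p_b>0$. Then $|b|$ copies of $a$ and $a$ copies of $b$ sum to $0$, so $u_k>0$ for $k=a+|b|$. Since $u_{jk}\ge u_k^j$ and $u_n\le1$, we get $1\le R<\infty$. As $f_n\le u_n$, the series $F$ converges for $0<z<R$, and there $F(z)=1-1/U(z)<1$. Letting $z\uparrow R$,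
$$F(R)\le1,\qquad F(R)=1\iff U(R)=\infty. \tag{4}$$

**Definition (left-continuous walk).** A walk is *left-continuous* if its steps are of the form $Y-1$ with $Y\in\{0,1,2,\dots\}$: it may jump up arbitrarily far, but it moves down by at most one unit at a time. The simple random walk is an example, with $P\{Y=0\}=P\{Y=2\}=\frac12$.

We shall prove more than Theorem 1.

**Theorem 2.** Assume (N).

* (a) There is a distribution $(q_k)_{k\ge0}$ on $\{0,1,2,\dots\}$ with $q_0>0$ and mean $F(R)$ such that, for independent $Y_i$ with law $q$, $R^nu_n=P\{Y_1+\dots+Y_n=n\}$ for all $n\ge1$. In particular, the return times of any recurrent non-degenerate integer walk have the same law as those of a left-continuous mean-zero walk.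
* (b) $f_n^{(r)}\le rf_n^{(1)}$ for all $r\ge1$ and $n>r$. The constant $r$ is optimal, and for $r=2$ equality holds for all $n\ge3$ when $X_1\in\{-1,0,1\}$.
* (c) $f_n>0$ for all large $n\in d\mathbb N$, and the following are equivalent: (i) $U(R)=\infty$; (ii) $f_n^{(r)}/f_n\to r$ as $n\to\infty$ in $d\mathbb N$, for every $r$; (iii) $f_n^{(2)}/f_n\to2$ as $n\to\infty$ in $d\mathbb N$. If $U(R)<\infty$, then $\liminf_{n\in d\mathbb N}f_n^{(2)}/f_n\le2F(R)<2$.

Theorem 1 is the case $R=1$, $U(1)=\infty$, $d=1$ of (i)$\Rightarrow$(ii). The inequality in (b) also holds without (N): then $F(z)=p_0z$, so $f_n^{(r)}=f_n=0$ for all $n>r\ge1$. The condition $n>r$ cannot be dropped: $f_2^{(2)}=p_0^2$ exceeds $2f_2=4p_1p_{-1}$ for a walk with steps in $\{-1,0,1\}$ and $p_0$ near $1$.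

## Steps $-1,0,1$ by hand

Let $X_1\in\{-1,0,1\}$, and let $D(z)$ be the generating function of the weights of nonnegative paths from $0$ to $0$. Such a path is empty, or starts with a step $0$, or starts with a step $1$; in the last case cut it at its first return to $0$. This gives
$$D=1+p_0zD+p_1p_{-1}z^2D^2.$$
A first return to $0$ is a step $0$, or an up-step, a nonnegative closed path and a down-step, or the mirror image of this, which has the same generating function (reverse time). So $F=p_0z+2p_1p_{-1}z^2D$. Put $T=zD$. Then $p_1p_{-1}zT^2-(1-p_0z)T+z=0$, and the quadratic formula gives, with the sign fixed at $z=0$,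
$$1-F=1-p_0z-2p_1p_{-1}zT=\sqrt{(1-p_0z)^2-4p_1p_{-1}z^2}.$$
Hence $(1-F)^2=1-2F+F^2$ is a polynomial of degree at most $2$. Compare coefficients of $z^n$ for $n\ge3$:
$$f_n^{(2)}=2f_n\qquad(n\ge3).$$
For the simple random walk one can see this in numbers: $f_2=\frac12$, $f_4=\frac18$, $f_6=\frac1{16}$, so $f_4^{(2)}=\frac14=2f_4$ and $f_6^{(2)}=2\cdot\frac12\cdot\frac18=\frac18=2f_6$.

Note that the nonnegative closed paths satisfied an equation $D=\Phi(zD)$ with $\Phi(w)=1+p_0w+p_1p_{-1}w^2$, and that $F=z\Phi'(zD)$. This will turn out to be true for every walk, with a suitable $\Phi$.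

## A recurrent renewal sequence for which the ratio blows up

The sensible first approach is to make the "one long gap" picture rigorous. For $r=2$ write $f_n^{(2)}=\sum_{k}f_kf_{n-k}$ and keep the terms with $k\le K$ or $k\ge n-K$. If we knew that $f_{n-k}/f_n\to1$ for each fixed $k$, these terms would give $2f_n\sum_{k\le K}f_k$ up to a factor $1+o(1)$, and $\sum_kf_k=1$. It would remain to show that the middle terms are $o(f_n)$.

Neither ingredient follows from what we have written down so far. Consider
$$f_{2k}=c\,k^{-2},\qquad f_{2k-1}=c\,2^{-k}\qquad(k\ge1),$$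
with $c$ chosen so that $\sum f_n=1$. This is a legitimate law of gaps between successive renewals; the renewal process is recurrent, and $u_n\ge f_n>0$ for all $n\ge 1$. But $f_{2k+1}=c\,2^{-k-1}$, while
$$f_{2k+1}^{(2)}\ge2f_1f_{2k}=c^2k^{-2},\qquad\text{so}\qquad\frac{f^{(2)}_{2k+1}}{f_{2k+1}}\ge\frac{c\,2^{k+1}}{k^2}\to\infty .$$
So (3), recurrence and (1) alone do not give (2). The proof has to use a property of $(f_n)$ that comes from its being the return law of a sum of independent integer variables.

## Left-continuous walks and the equation $\tau=zg(\tau)$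

There is one class of walks for which everything is explicit. We use the following textbook fact.

**Lagrange inversion.** Let $g$ be a formal power series with $g(0)\ne0$, and let $\tau$ be the power series with $\tau(0)=0$ and $\tau=zg(\tau)$. Then for every formal power series $A$ and $m\ge1$
$$[z^m]A(\tau)=\frac1m[w^{m-1}]A'(w)g(w)^m .$$

Let $Y\ge0$ have generating function $g$ with $g(0)>0$, and consider the walk with steps $Y-1$. It is at $0$ at time $n$ exactly when $Y_1+\dots+Y_n=n$, so $u_n=[w^n]g^n$. Taking $A=\log g$,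
$$[z^n]\log g(\tau)=\frac1n[w^{n-1}]g'g^{n-1}=\frac1{n^2}[w^{n-1}](g^n)'=\frac1n[w^n]g^n=\frac{u_n}n. \tag{5}$$
Since $g(\tau)=\tau/z$, applying $z\frac{d}{dz}$ gives $z\tau'/\tau-1=U-1$. Differentiating $\tau=zg(\tau)$ gives $z\tau'(1-zg'(\tau))=\tau$. Together, $U=1/(1-zg'(\tau))$, that is, $F=zg'(\tau)$. Then $F^r=z^rg'(\tau)^r$, and Lagrange inversion applied once more produces an exact formula for $f_n^{(r)}$.

Can an arbitrary walk be brought to this form? Reading the computation backwards, start from the numbers $u_n$, define $C$ by $\log C=\sum_{n\ge1}u_nz^n/n$, and look for $\Phi$ with $C=\Phi(zC)$. As a formal power series such a $\Phi$ always exists and is unique, since $zC=z+\cdots$ has a compositional inverse. The whole matter is whether the coefficients of $\Phi$ are *nonnegative*. For a general renewal sequence they are not. Take $f_1=f_2=\frac12$. Then $u_1=\frac12$, $u_2=\frac34$, $u_3=\frac58$, so $\log C=\frac12z+\frac38z^2+\frac5{24}z^3+\cdots$ and $C=1+\frac12z+\frac12z^2+\frac5{12}z^3+\cdots$. Comparing coefficients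 in $C=1+\varphi_1zC+\varphi_2z^2C^2+\varphi_3z^3C^3+\cdots$ gives $\varphi_1=\frac12$, then $\frac12=\varphi_1\cdot\frac12+\varphi_2$, so $\varphi_2=\frac14$, then $\frac5{12}=\varphi_1\cdot\frac12+2\varphi_2\cdot\frac12+\varphi_3$, so
$$\varphi_3=\tfrac5{12}-\tfrac14-\tfrac14=-\tfrac1{12}<0.$$

For random walks the coefficients of $\Phi$ are nonnegative, because they are the total weights of certain paths. The next two sections prove this.

## Nonnegative closed words and cyclic shifts

A *word* is a finite sequence $x_1\dots x_n$ of integers, with partial sums $s_0=0,s_1,\dots,s_n$ and weight $p_{x_1}\cdots p_{x_n}$. Let $\mathcal C$ be the set of words with all $s_i\ge0$ and $s_n=0$; the empty word belongs to it. Let $c_n$ be the total weight of the words of length $n$ in $\mathcal C$, so $c_0=1$ and $c_n=P\{S_1,\dots,S_n\ge0,\ S_n=0\}\le1$. Put $C(z)=\sum c_nz^n$.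

**Lemma 1.** $C(z)=\exp\big(\sum_{n\ge1}u_nz^n/n\big)$; hence $zC'/C=U-1$. Moreover $C=1/(1-H)$, where $H=\sum_{n\ge1}\eta_nz^n$ and $\eta_n=P\{S_n=0,\ S_k>0\text{ for }0<k<n\}$.

**Step 1: cut at zeros.** This step gives the formula with $H$. Cutting a word of $\mathcal C$ at its visits to $0$ splits it uniquely into pieces that are closed and strictly positive inside. So $C=\sum_{j\ge0}H^j=1/(1-H)$, and $[z^n]H^j=:c_n^{(j)}$ is the total weight of the words of length $n$ in $\mathcal C$ with exactly $j$ zeros among $s_1,\dots,s_n$.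

**Step 2: count cyclic shifts.** This step compares $c_n^{(j)}$ with $u_n$. Take any word of length $n\ge1$ with sum $0$ and extend its partial sums periodically. The cyclic shift $x_{k+1}\dots x_nx_1\dots x_k$ has partial sums $s_{k+i}-s_k$, so it lies in $\mathcal C$ exactly when $s_k$ is minimal among $s_0,\dots,s_{n-1}$. If there are $j$ such times $k\in\{0,\dots,n-1\}$, then each of these $j$ shifts has exactly $j$ zeros among its partial sums $1,\dots,n$. So the sum of $1/\#\text{zeros}$ over those of the $n$ shifts that lie in $\mathcal C$ equals $j\cdot\frac1j=1$.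

For fixed $k$, shifting by $k$ is a weight-preserving bijection of the zero-sum words of length $n$. Multiply the identity just found by the weight and sum over all zero-sum words of length $n$. The right side becomes $u_n$. On the left, each of the $n$ shifts contributes $\sum_jc_n^{(j)}/j$. Hence
$$u_n=n\sum_{j\ge1}\frac{c_n^{(j)}}j,\qquad\text{that is,}\qquad\sum_{n\ge1}\frac{u_n}nz^n=\sum_{j\ge1}\frac{H^j}j=-\log(1-H)=\log C .$$
Applying $z\frac d{dz}$ gives $zC'/C=U-1$. $\square$

## Prime words: $C=\Phi(zC)$ with nonnegative coefficients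

**Definition (prime word).** A nonempty word $\pi=x_1\dots x_k\in\mathcal C$ is *prime* if for no $1\le i<j\le k$ the factor $x_{i+1}\dots x_j$ belongs to $\mathcal C$.

So no nonempty nonnegative closed piece can be cut out after the first letter. The word $0$ is prime; the primes of length $2$ are $a,-a$ with $a>0$; the word $1,1,-1,-1$ is not prime (cut out $1,-1$); the words $2,-1,-1$ and $1,1,-2$ are. For a left-continuous walk the primes are exactly the words $a,-1,\dots,-1$ with $a\ge0$ and $a$ letters $-1$. Indeed these are prime. Conversely, suppose that a word of $\mathcal C$ with letters $\ge-1$ has a letter $x_i\ge0$ with $i\ge2$. If $x_i=0$, it can be cut out. If $x_i>0$, then after it the path must come down to the level $s_{i-1}$, because it ends at $0\le s_{i-1}$, and it hits that level exactly because it descends in unit steps; so a factor starting with $x_i$ lies in $\mathcal C$.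

Let $\varphi_k\ge0$ be the total weight of the primes of length $k$, put $\varphi_0=1$, and let $\Phi(w)=\sum_{k\ge0}\varphi_kw^k$. Note $\varphi_k\le c_k\le1$.

**Lemma 2.** $C(z)=\Phi(zC(z))$.

*Proof.* We show that
$$(\pi;\varepsilon_1,\dots,\varepsilon_k)\longmapsto x_1\varepsilon_1x_2\varepsilon_2\cdots x_k\varepsilon_k\qquad(\pi=x_1\dots x_k\text{ prime},\ \varepsilon_i\in\mathcal C)$$
is a bijection onto the nonempty words of $\mathcal C$. The image lies in $\mathcal C$: inserting a word of $\mathcal C$ into a word of $\mathcal C$ keeps the sum $0$ and the partial sums $\ge0$.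

To see what the inverse map does, take $1,2,-1,-1,0,-1$. After the first letter cut out the longest possible factor in $\mathcal C$, which is $\varepsilon_1=2,-1,-1,0$. The next letter is $-1$, with $\varepsilon_2$ empty. The remaining skeleton is the prime $1,-1$.

**Step 1: every nonempty word of $\mathcal C$ is hit.** Let $y=y_1\dots y_n\in\mathcal C$ be nonempty. Put $a_1=1$. Given $a_i$, let $b_i\ge a_i$ be maximal such that $y_{a_i+1}\dots y_{b_i}\in\mathcal C$ (the empty factor is allowed), and call this factor $\varepsilon_i$. If $b_i<n$, put $a_{i+1}=b_i+1$; otherwise stop with $k=i$. Then $y=y_{a_1}\varepsilon_1\cdots y_{a_k}\varepsilon_k$.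

The skeleton $\pi=y_{a_1}\dots y_{a_k}$ is in $\mathcal C$: since each $\varepsilon_i$ has sum $0$, the partial sums of $\pi$ are the partial sums of $y$ at the times $a_i$, hence $\ge0$, and the last one is the total sum $0$.

It is prime: suppose $y_{a_{i+1}}y_{a_{i+2}}\dots y_{a_j}\in\mathcal C$ for some $1\le i<j\le k$. Inserting and concatenating words of $\mathcal C$,
$$\varepsilon_i\,y_{a_{i+1}}\varepsilon_{i+1}\cdots y_{a_j}\varepsilon_j=y_{a_i+1}\dots y_{b_j}\in\mathcal C ,$$
and $b_j>b_i$ contradicts the maximality of $b_i$.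

**Step 2: it is hit only once.** Let $y=x_1\varepsilon_1\cdots x_k\varepsilon_k$ with $\pi=x_1\dots x_k$ prime. It suffices to show that each $\varepsilon_i$ is the *longest* factor in $\mathcal C$ starting right after $x_i$, since then the algorithm of Step 1 recovers the decomposition. Let $s_i$ be the partial sums of $\pi$ and $t_c$ those of $y$, and let $x_i$ sit at position $\alpha$ of $y$, so $t_\alpha=s_i$. Suppose $y_{\alpha+1}\dots y_c\in\mathcal C$ with $c>\alpha+|\varepsilon_i|$, where $|\varepsilon_i|$ is the length. Then position $c$ lies in a block $x_j\varepsilon_j$ with $j>i$. All partial sums of $y$ between times $\alpha$ and $c$ are $\ge t_\alpha=s_i$; evaluated at the positions of $x_i,\dots,x_j$ this says $s_l\ge s_i$ for $i\le l\le j$. Also $t_c=s_i$, while $t_c\ge s_j$ because $\varepsilon_j\in\mathcal C$. Hence $s_j=s_i$, and so $x_{i+1}\dots x_j\in\mathcal C$, contradicting primality.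

Taking weights, $C(z)-1=\sum_{k\ge1}\varphi_kz^kC(z)^k$. $\square$

**Lemma 3.** With $T(z)=zC(z)$ we have $T=z\Phi(T)$ and $F(z)=z\Phi'(T(z))$.

*Proof.* The first identity is Lemma 2 multiplied by $z$. Differentiating it gives $zT'(1-z\Phi'(T))=z\Phi(T)=T$. By Lemma 1, $zT'/T=1+zC'/C=U$. So $U=1/(1-z\Phi'(T))$, and comparison with (3) gives $F=z\Phi'(T)$. $\square$

## The left-continuous representation: proof of Theorem 2(a)

**Step 1: $C(R)<\infty$.** We need this to turn the $\varphi_k$ into probabilities. Clearly $\eta_n\le f_n$ for all $n$. With $a>0>b$, $p_a,p_b>0$, consider the word made of $a$ copies of $b$ followed by $|b|$ copies of $a$. It has positive weight and length $n_0=a+|b|\ge2$. Its partial sums decrease strictly from $0$ to $-a|b|$ and then increase strictly to $0$, so they are strictly negative at times $1,\dots,n_0-1$. It contributes to $f_{n_0}$ but not to $\eta_{n_0}$, so $\eta_{n_0}<f_{n_0}$. Therefore $H(R)<F(R)\le1$ and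
$$C(R)=\frac1{1-H(R)}<\infty .$$

**Step 2: normalize.** This step defines $q$. Put $\rho=T(R)=RC(R)\in(0,\infty)$. All series have nonnegative coefficients, so the identities $C(z)=\Phi(T(z))$ and $F(z)=z\Phi'(T(z))$ hold numerically for $0\le z<R$. Letting $z\uparrow R$, monotone convergence gives
$$\Phi(\rho)=C(R)=\rho/R,\qquad R\,\Phi'(\rho)=F(R).$$
Define
$$q_k=R\,\varphi_k\,\rho^{k-1}\qquad(k\ge0).$$
Then $\sum q_k=(R/\rho)\Phi(\rho)=1$ and $\sum kq_k=R\Phi'(\rho)=F(R)$. Also $q_0=R/\rho=1/C(R)>0$, and hence $q_1<1$. Let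
$$g(w)=\sum_{k\ge0}q_kw^k=\frac R\rho\,\Phi(\rho w),\qquad\tau(z)=\frac{T(Rz)}\rho .$$
Since $g'(w)=R\Phi'(\rho w)$, Lemmas 2 and 3 become
$$\tau=zg(\tau),\qquad F(Rz)=zg'(\tau(z)),\qquad C(Rz)=\frac\rho R\,g(\tau(z)). \tag{6}$$

**Step 3: read off $u_n$.** Let $Y_1,Y_2,\dots$ be independent with law $q$ and $\Sigma_n=Y_1+\dots+Y_n$. By Lemma 1, (6) and Lagrange inversion in the form of (5), for $n\ge1$,
$$\frac{R^nu_n}n=[z^n]\log C(Rz)=[z^n]\log g(\tau)=\frac1n[w^n]g(w)^n,$$
and therefore
$$R^nu_n=P\{\Sigma_n=n\}. \tag{7}$$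
If the walk is recurrent, then $R=1$ and $q$ has mean $F(1)=1$. By (3), $(u_n)$ determines $(f_n)$, hence the law of the return times. So the walk with steps $X_i$ and the left-continuous mean-zero walk with steps $Y_i-1$ have return times with the same law. $\square$

## An exact formula for $f_n^{(r)}$

Write $\mathbb E[Z;A]$ for the expectation of $Z$ times the indicator of $A$.

**Lemma 4.** For $n>r\ge1$,
$$R^nf_n^{(r)}=\frac r{n-r}\,\mathbb E\big[Y_1(Y_1-1)\,Y_2\cdots Y_r;\ \Sigma_n=n\big]. \tag{8}$$

*Proof.* By (3), (6), and Lagrange inversion with $A=(g')^r$,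
$$R^nf_n^{(r)}=[z^n]F(Rz)^r=[z^{n-r}]g'(\tau)^r=\frac r{n-r}[w^{n-r-1}]\,g''(g')^{r-1}g^{n-r}=\frac r{n-r}[w^n]\,(w^2g'')(wg')^{r-1}g^{n-r}.$$
Here $w^2g''(w)=\mathbb E[Y(Y-1)w^Y]$, $wg'(w)=\mathbb E[Yw^Y]$ and $g(w)=\mathbb E[w^Y]$, with $1+(r-1)+(n-r)=n$ independent factors in all. $\square$

**Example.** Take the walk with steps $Y-1$, $P\{Y=k\}=2^{-k-1}$, so $g(w)=1/(2-w)$ and $g'(1)=1$. The identities of the section on $\tau=zg(\tau)$ show that the proof of Lemma 4 applies directly, with $R=1$. From $[w^j](2-w)^{-s}=\binom{s+j-1}j2^{-s-j}$ one gets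
$$f_n=\frac2{n-1}\binom{2n-1}{n-2}4^{-n}\ (n\ge2),\qquad f_n^{(2)}=\frac4{n-2}\binom{2n-1}{n-3}4^{-n}\ (n\ge3),\qquad\frac{f_n^{(2)}}{f_n}=\frac{2(n-1)}{n+2}.$$
The ratio stays below $2$ and tends to $2$. As a check, $u_1=\frac14$ and $u_2=[w^2](2-w)^{-2}=\frac3{16}$ give $f_2=\frac3{16}-\frac1{16}=\frac18$, and $f_3^{(2)}=2f_1f_2=\frac1{16}$, in agreement with the formulas.

We rewrite (8) so that the case $r$ is compared with the case $1$. The variables $Y_2,\dots,Y_n$ are exchangeable, also on $\{\Sigma_n=n\}$ and jointly with $Y_1$, so we may average over which $r-1$ of them appear. There are $(n-1)!/(n-r)!$ ordered choices of distinct indices in $\{2,\dots,n\}$. Hence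
$$R^nf_n^{(r)}=\frac r{n-r}\mathbb E[Y_1(Y_1-1)\Pi_r;\Sigma_n=n],\qquad\Pi_r=\frac{(n-r)!}{(n-1)!}\sum_{\substack{i_2,\dots,i_r\in\{2,\dots,n\}\\\text{distinct}}}Y_{i_2}\cdots Y_{i_r}, \tag{9}$$
with $\Pi_1=1$. In particular
$$(n-1)R^nf_n=\mathbb E[Y_1(Y_1-1);\Sigma_n=n]\qquad(n\ge2). \tag{10}$$
The task is now to show that $\Pi_r$ is close to $1$ under the weight $Y_1(Y_1-1)$ on $\{\Sigma_n=n\}$. The upper bound is deterministic.

## Counting balls: $f_n^{(r)}\le rf_n$ for $n>r$

This section proves Theorem 2(b). On $\{\Sigma_n=n\}$, regard $Y_i$ as the number of balls in box $i$. The sum in (9) counts the ordered choices of $r-1$ balls from distinct boxes among $2,\dots,n$. It is at most the number of ordered choices of $r-1$ distinct balls among the $N=n-Y_1$ balls in these boxes, which is $N(N-1)\cdots(N-r+2)$ (read as $0$ if $N<r-1$). Where $Y_1(Y_1-1)\ne0$ we have $Y_1\ge2$, so $N\le n-2$ and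
$$\Pi_r\le\frac{(n-2)(n-3)\cdots(n-r)}{(n-1)(n-2)\cdots(n-r+1)}=\frac{n-r}{n-1}.$$
For $r=1$ this reads $1\le1$. Inserting it in (9) and using (10),
$$R^nf_n^{(r)}\le\frac r{n-r}\cdot\frac{n-r}{n-1}\,\mathbb E[Y_1(Y_1-1);\Sigma_n=n]=rR^nf_n ,$$
so
$$f_n^{(r)}\le rf_n\qquad(n>r). \tag{11}$$
The equality for $r=2$, $n\ge3$ and steps in $\{-1,0,1\}$ was computed by hand above. The constant $r$ is optimal by Theorem 1, proved in the next section without using optimality. It applies for instance to $p_{-1}=p_0=p_1=\frac13$, where $1-F(1)=\sqrt{\frac49-\frac49}=0$ and all $u_n>0$. $\square$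

## No large $Y_i$ when $\mathbb EY=1$: proof of (i)$\Rightarrow$(ii) and of Theorem 1

**Step 1: $f_n$ is not exponentially small compared with $R^{-n}$.** We need this because rare events will be divided by (10). If $\Sigma_n=n$ and not all $Y_i$ equal $1$, then some $Y_i\ge2$, so $\sum_iY_i(Y_i-1)\ge2$. By (10), symmetry and (7), for $n\ge2$,
$$(n-1)R^nf_n=\frac1n\,\mathbb E\Big[\sum_{i=1}^nY_i(Y_i-1);\Sigma_n=n\Big]\ge\frac2n\big(R^nu_n-q_1^n\big). \tag{12}$$

The set $\{n\ge1:u_n>0\}$ is closed under addition and has greatest common divisor $d$, so it contains all large $n\in d\mathbb N$. Since $u_{m+n}\ge u_mu_n$, the numbers $v_n=-\log u_n\ge0$ are subadditive, and finite for $n\in d\mathbb N$, $n\ge n_0$. Fekete's lemma says that $v_n/n$ converges along $d\mathbb N$: fix $k\in d\mathbb N$ with $v_k<\infty$, write $n=qk+s$ with $n_0\le s<n_0+k$, and get $v_n\le qv_k+v_s$, hence $\limsup v_n/n\le v_k/k$ for every such $k$; now take the lower limit over $k$. So $u_n^{1/n}$ converges along $d\mathbb N$. As $u_n=0$ off $d\mathbb N$,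 the limit is $\limsup u_n^{1/n}=1/R$. Thus $R^nu_n=e^{-o(n)}$ along $d\mathbb N$, while $q_1^n$ decays exponentially (or vanishes) because $q_1<1$. By (12), for every $\epsilon>0$,
$$(n-1)R^nf_n\ge e^{-\epsilon n}\qquad\text{for all large }n\in d\mathbb N. \tag{13}$$
In particular $f_n>0$ for all large $n\in d\mathbb N$. So far $U(R)=\infty$ has not been used.

**Step 2: a large $Y_i$ is exponentially unlikely.** Now assume $U(R)=\infty$. By (4) and Theorem 2(a), $\mathbb EY=F(R)=1$. If one of the $Y_i$ is at least $\delta n$, the others must sum to at most $(1-\delta)n$ although their mean is $1$. For nonnegative variables such a lower deviation is exponentially unlikely, with no moment assumption beyond the mean.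

Let $0<\delta<1$. As $\lambda\downarrow0$, $(1-e^{-\lambda y})/\lambda$ increases to $y$, so $(1-\mathbb Ee^{-\lambda Y})/\lambda\to1$ by monotone convergence. Hence there is $\lambda>0$ with
$$\mathbb Ee^{-\lambda Y}\le1-\lambda(1-\delta/2)\le e^{-\lambda(1-\delta/2)} .$$
By a union bound and Markov's inequality,
$$P\{\Sigma_n=n,\ \max_{i\le n}Y_i\ge\delta n\}\le nP\{Y_2+\dots+Y_n\le(1-\delta)n\}\le n\,e^{\lambda(1-\delta)n-\lambda(1-\delta/2)(n-1)}\le n\,e^\lambda e^{-\lambda\delta n/2}. \tag{14}$$
Let $G=\{\max_{i\le n}Y_i<\delta n\}$. On $\{\Sigma_n=n\}$ we have $Y_1(Y_1-1)\le n^2$. So (14) for the numerator, and (10) and (13) with $\epsilon=\lambda\delta/4$ for the denominator, give for large $n\in d\mathbb N$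
$$\frac{\mathbb E[Y_1(Y_1-1);\Sigma_n=n,\,G^c]}{\mathbb E[Y_1(Y_1-1);\Sigma_n=n]}\le n^3e^\lambda e^{-\lambda\delta n/4}\to0. \tag{15}$$

**Step 3: $\Pi_r$ is almost at least $1$ on $G$.** Let $r\ge2$. On $G\cap\{\Sigma_n=n\}$,
$$\sum_{i\ge2}Y_i=n-Y_1\ge(1-\delta)n,\qquad\sum_iY_i^2\le\delta n\sum_iY_i=\delta n^2 .$$
The sum of $Y_{i_2}\cdots Y_{i_r}$ over *all* tuples with indices in $\{2,\dots,n\}$ is $\big(\sum_{i\ge2}Y_i\big)^{r-1}$. The tuples in which two given positions carry the same index contribute at most $\big(\sum_iY_i^2\big)n^{r-3}$, and there are $\binom{r-1}2$ pairs of positions. So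
$$\sum_{\text{distinct}}Y_{i_2}\cdots Y_{i_r}\ge\Big(\sum_{i\ge2}Y_i\Big)^{r-1}-\binom{r-1}2\Big(\sum_iY_i^2\Big)n^{r-3}\ge n^{r-1}\big[(1-\delta)^{r-1}-r^2\delta\big],$$
where for $r=2$ the subtracted middle term is absent. Take $\delta$ so small that the bracket is positive. Since $(n-1)!/(n-r)!\le n^{r-1}$,
$$\Pi_r\ge(1-\delta)^{r-1}-r^2\delta\qquad\text{on }G\cap\{\Sigma_n=n\}.$$

**Step 4: divide.** By (9), (10), Step 3 and (15), along $d\mathbb N$,
$$\liminf_n\frac{f_n^{(r)}}{f_n}\ge\liminf_n\frac{r(n-1)}{n-r}\big[(1-\delta)^{r-1}-r^2\delta\big]\frac{\mathbb E[Y_1(Y_1-1);\Sigma_n=n,\,G]}{\mathbb E[Y_1(Y_1-1);\Sigma_n=n]}=r\big[(1-\delta)^{r-1}-r^2\delta\big].$$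
Let $\delta\downarrow0$: the lower limit is at least $r$. By (11) the upper limit is at most $r$. For $r=1$ there is nothing to prove. So $f_n^{(r)}/f_n\to r$ along $d\mathbb N$ for every $r$, which is (ii).

A recurrent walk with $P\{X_1=0\}<1$ satisfies (N), and it has $R=1$ and $U(1)=\infty$; under (1), $d=1$. This proves Theorem 1. $\square$

## When $U(R)<\infty$ the ratio does not tend to $2$

It remains to complete Theorem 2(c). The implication (ii)$\Rightarrow$(iii) is trivial. For (iii)$\Rightarrow$(i) we assume $U(R)<\infty$, so $m:=F(R)<1$ by (4), and show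
$$\liminf_{n\in d\mathbb N}\frac{f_n^{(2)}}{f_n}\le2m<2. \tag{16}$$

**Example.** This case does occur. Let the steps be $Y-1$ with $P\{Y=k\}=\kappa_0(k+1)^{-4}$, $k\ge0$. The mean of $Y$ is $\zeta(3)/\zeta(4)-1<1$, since $\zeta(3)\le1+\int_1^\infty x^{-3}\,dx=\frac32$ and $\zeta(4)>1$. By the law of large numbers $S_n\to-\infty$, so the walk is transient and $U(1)<\infty$. On the other hand, fixing the value of $Y_1+\dots+Y_{n-1}$ and then choosing $Y_n$ suitably,
$$u_n\ge P\{Y_1+\dots+Y_{n-1}\le n\}\,\kappa_0(n+1)^{-4},$$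
and the probability tends to $1$. So $R=1$, hence $U(R)<\infty$.

Put $\gamma_n=R^nf_n$, so $\sum\gamma_n=m$, and write $\gamma_n^{*2}=\sum_{a+b=n}\gamma_a\gamma_b=R^nf_n^{(2)}$.

**Step 1: $\gamma$ has no exponential moments.** For every $\epsilon>0$, $\sum\gamma_ne^{\epsilon n}=\infty$. Otherwise $F$ would have radius of convergence larger than $R$, and since $F(R)=m<1$, continuity would give $F(z_0)<1$ for some $z_0>R$ inside the disc of convergence. For $|z|<z_0$ we would have $|F(z)|\le F(z_0)<1$, so $U=1/(1-F)$ would be analytic there, contradicting the definition of $R$. In particular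
$$\bar G(x):=\sum_{n>x}\gamma_n>0\qquad\text{for all }x .$$

**Step 2: what a contradiction needs.** Suppose (16) fails. Since $f_n>0$ for large $n\in d\mathbb N$ and since $\gamma_n=\gamma_n^{*2}=0$ for $n\notin d\mathbb N$, there are $\kappa>m$ and $N$ with
$$\gamma_n^{*2}\ge2\kappa\gamma_n\qquad\text{for all }n\ge N. \tag{17}$$
If $\sum n\gamma_n$ were infinite we could finish at once: multiply (17) by $ns^n$, sum over $n$, and compare with $\sum_nns^n\gamma_n^{*2}\le2m\sum_nns^n\gamma_n$ as $s\uparrow1$. But $\sum n\gamma_n$ may be finite. So we first multiply $\gamma_n$ by a weight $e^{h(n)}$, with $h$ subadditive, chosen so that the total mass hardly grows while the first moment becomes infinite. An exponential weight $e^{\epsilon n}$ is too large, by Step 1; we let the slope of $h$ decrease to match. The construction follows a method of Denisov, Foss and Korshunov.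

**Step 3: construction of $h$.** Put $\delta=(\kappa-m)/2$. We build integers $0=x_0<x_1<\cdots$ with $x_j\ge4^j$ for $j\ge1$, slopes $1=\epsilon_0>\epsilon_1>\epsilon_2>\dots>0$, and a function $h$ with $h(0)=0$, linear with slope $\epsilon_j$ on $[x_{j-1},x_j]$, such that for all $j\ge1$
$$\sum_{x_{j-1}<n\le x_j}\gamma_ne^{h(n)}+e^{h(x_j)}\bar G(x_j)=e^{h(x_{j-1})}\bar G(x_{j-1})+\delta2^{-j}. \tag{18}$$
Given everything up to $j-1$, regard the left side of (18) as a function of the slope $\epsilon$ and of the endpoint $x$: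
$$L(\epsilon,x)=\sum_{x_{j-1}<n\le x}\gamma_ne^{h(x_{j-1})+\epsilon(n-x_{j-1})}+e^{h(x_{j-1})+\epsilon(x-x_{j-1})}\bar G(x).$$
With $\epsilon=\epsilon_{j-1}>0$ the sum tends to $\infty$ as $x\to\infty$, by Step 1. So choose an integer $x_j\ge4^j$, $x_j>x_{j-1}$, for which $L(\epsilon_{j-1},x_j)$ exceeds the right side of (18). For this $x_j$, $L(\epsilon,x_j)$ is continuous and strictly increasing in $\epsilon$ (because $\bar G(x_j)>0$), and $L(0,x_j)=e^{h(x_{j-1})}\bar G(x_{j-1})$, which is less than the right side. So (18) holds for some $\epsilon_j\in(0,\epsilon_{j-1})$.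

**Step 4: properties of $h$.** We need subadditivity, total mass near $m$, and infinite first moment.

The slopes decrease and are positive, so $h$ is concave and nondecreasing with $h(0)=0$. Concavity gives $h(a)\ge\frac a{a+b}h(a+b)$ and $h(b)\ge\frac b{a+b}h(a+b)$; adding, $h(a+b)\le h(a)+h(b)$.

Sum (18) over $j\le J$. The terms $e^{h(x_j)}\bar G(x_j)$ telescope, and $\bar G(0)=m$, so $\sum_{n\le x_J}\gamma_ne^{h(n)}\le m+\delta$. Letting $J\to\infty$,
$$W:=\sum_n\gamma_ne^{h(n)}\le m+\delta. \tag{19}$$

Since $h$ is nondecreasing, $e^{h(x_j)}\bar G(x_j)\le\sum_{n>x_j}\gamma_ne^{h(n)}$, and (18) gives $\sum_{n>x_{j-1}}\gamma_ne^{h(n)}\ge\delta2^{-j}$. So for $j\ge2$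
$$\sum_{n>x_{j-1}}n\gamma_ne^{h(n)}\ge4^{j-1}\delta2^{-j}=\delta2^{j-2}\to\infty .$$
The tails of a convergent series tend to $0$, so
$$\sum_nn\gamma_ne^{h(n)}=\infty. \tag{20}$$

**Step 5: contradiction.** We now run the argument of Step 2 with the new weight. For $0<s<1$ put $w_n=s^ne^{h(n)}$; by subadditivity $w_{a+b}\le w_aw_b$. Let $W_1(s)=\sum_nnw_n\gamma_n\le\sup_n(ns^n)\,W<\infty$. By (20) and monotone convergence, $W_1(s)\uparrow\infty$ as $s\uparrow1$. From (17), and then from $w_{a+b}\le w_aw_b$ and (19),
$$2\kappa W_1(s)-B\le\sum_nnw_n\gamma_n^{*2}\le\sum_{a,b}(a+b)w_aw_b\gamma_a\gamma_b=2W_1(s)\sum_bw_b\gamma_b\le2(m+\delta)W_1(s),$$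
where $B=2\kappa\sum_{n<N}ne^{h(n)}\gamma_n$ does not depend on $s$. Since $\kappa-(m+\delta)=\delta$, this says $2\delta W_1(s)\le B$ for all $s<1$, which is impossible.

So (16) holds, and (iii) fails whenever $U(R)<\infty$. Together with (i)$\Rightarrow$(ii)$\Rightarrow$(iii) and the positivity of $f_n$ from (13), this proves Theorem 2(c). $\square$
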